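\title{The minimax rate of reconstruction in Darcy's problem}

\begin{abstract}
We study the recovery of the conductivity $f$ in the boundary value problem $\nabla\cdot(f\nabla u)=g$ in $\mathcal O\subset\mathbb R^d$, $u=0$ on $\partial\mathcal O$, with a known positive source $g$, from $N$ noisy evaluations of $u$ at uniformly distributed random points. Over Sobolev balls of regularity $\beta>d/2+1$ we show that the minimax rate in $L^2$ is $N^{-\beta/(2\beta+d+3)}$ up to a logarithmic factor. The logarithm is absent if $d=1$ or if $|\nabla u_f|^{-1}$ has uniformly bounded integral, and it is present if $d\ge2$ and the critical set of a suitable solution contains a piece of a hypersurface, as on an annulus. The upper bound is attained by an iterative estimator built from a regularized inverse of the transport operator $v\mapsto\nabla\cdot(vf\nabla u)$. For $d\ge2$ the lower bounds use perturbations that oscillate across the gradient lines of $u$; for $d=1$ a single bump next to the critical point suffices.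
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Darcy's problem}

Let $\mathcal O\subset\mathbb R^d$, $d\ge1$, be a bounded domain with smooth boundary and outward unit normal $\nu$, and let $\lambda$ be the normalized Lebesgue measure on $\mathcal O$. We fix a known source $g\in C^\infty(\bar{\mathcal O})$ with $\inf_{\mathcal O}g\ge g_{\min}>0$ and a number $K_{\min}\in(0,1)$. For a conductivity $f\in C^1(\bar{\mathcal O})$ with $\inf_{\mathcal O}f\ge K_{\min}$ let $u_f$ be the unique solution of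
\begin{equation}\label{eq:pde}
L_fu:=\nabla\cdot(f\nabla u)=g\ \text{ in }\mathcal O,\qquad u=0\ \text{ on }\partial\mathcal O .
\end{equation}
We observe $\mathcal D_N=((Y_i,X_i))_{i=1}^N$, where
\[
Y_i=u_f(X_i)+Z_i,\qquad X_i\sim\lambda,\qquad Z_i\sim N(0,1),
\]
and all $X_i,Z_i$ are independent. The law of $\mathcal D_N$ is $P_f$, with expectation $E_f$. For a regularity $\beta>d/2+1$, so that $H^\beta(\mathcal O)\subset C^1(\bar{\mathcal O})$, and a radius $B>0$, the parameter class is
\[
\mathcal F_\beta(B)=\Big\{f:\ f-1\in H^\beta_0(\mathcal O),\ \|f-1\|_{H^\beta(\mathcal O)}\le B,\ \inf_{\mathcal O}f>K_{\min}\Big\},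
\]
where $H_0^\beta(\mathcal O)$ is the closure of $C_c^\infty(\mathcal O)$ in $H^\beta(\mathcal O)$. The minimax risk
\[
R_N=\inf_{\hat f_N}\ \sup_{f\in\mathcal F_\beta(B)}E_f\|\hat f_N-f\|_{L^2(\mathcal O)},
\]
with the infimum over all estimators measurable with respect to $\mathcal D_N$, is the worst-case error of the best possible procedure. The problem is to find its order as $N\to\infty$, with $d,\mathcal O,g,\beta,B,K_{\min}$ fixed. It is posed in \cite{notes}: ``The optimal reconstruction rate for Darcy's problem with general Sobolev regularity remains open at present.'' Gaussian process posterior methods are known to achieve algebraic rates $N^{-a}$, $a>0$, in this model, but these rates are not known to be sharp.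

A frequency count suggests what to expect. Suppose that the forward map damps a perturbation of frequency $\xi$ by the factor $|\xi|^{-k}$. The data determine each Fourier coefficient of $u$ up to a variance of order $1/N$. Keeping the roughly $M^d$ frequencies with $|\xi|\le M$ and undoing the damping gives a variance of order $M^{d+2k}/N$, while the discarded frequencies of an $H^\beta$ function give a squared bias $M^{-2\beta}$. Balancing the two terms yields the rate $N^{-\beta/(2\beta+d+2k)}$. For the Schr\"odinger equation $\frac12\Delta u-fu=0$ in $\mathcal O$, $u=g$ on $\partial\mathcal O$ with $g>0$ smooth, a perturbation $h$ of the potential changes $u$, to first order, by the solution $w$ of $(\frac12\Delta-f)w=hu$. Thus $k=2$, in agreement with the known minimax rate $N^{-\alpha/(2\alpha+4+d)}$ for potentials $f\ge0$ in an $H^\alpha$ ball under the same design. In \eqref{eq:pde} the first-order change solves $L_fw=-\nabla\cdot(h\nabla u_f)$. One derivative now falls on $h$, so one might guess $k=1$ and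 the rate $N^{-\beta/(2\beta+d+2)}$. But that derivative acts in the single direction $\nabla u_f$, and perturbations that do not vary in this direction are damped with $k=2$. The true exponent lies between these two.

\subsection{Results}

Throughout, $C,c>0$ denote constants that depend only on $d,\mathcal O,g,\beta,B,K_{\min}$ and may change from line to line, and $a_N\asymp b_N$ means $cb_N\le a_N\le Cb_N$ for all large $N$.

\begin{theorem}\label{thm:main}
Let $d\ge1$ and $\beta>d/2+1$. For all large $N$,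
\[
c\,N^{-\beta/(2\beta+d+3)}\le R_N\le C\,(N/\log N)^{-\beta/(2\beta+d+3)} .
\]
\end{theorem}

Whether the logarithm is present depends on the critical points of the solutions. To state this we drop the boundary condition and close the class,
\[
\bar{\mathcal F}=\{f\in H^\beta(\mathcal O):\ \|f-1\|_{H^\beta}\le B,\ f\ge K_{\min}\}\supset\mathcal F_\beta(B),
\]
and introduce the nondegeneracy condition
\begin{itemize}
\item[(ND)] for every $f\in\bar{\mathcal F}$, the Hessian of $u_f$ has rank at least $2$ at every critical point of $u_f$ in $\bar{\mathcal O}$.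
\end{itemize}
The condition makes sense because $u_f\in C^2(\bar{\mathcal O})$ by Lemma~\ref{lem:reg} below. We write $u_1$ for the solution with $f=1$.

\begin{theorem}\label{thm:log}
\begin{itemize}
\item[(i)] If $d=1$, then $R_N\asymp N^{-\beta/(2\beta+4)}=N^{-\beta/(2\beta+d+3)}$.
\item[(ii)] If $d\ge2$ and $\sup_{f\in\bar{\mathcal F}}\int_{\mathcal O}|\nabla u_f|^{-1}\,dx<\infty$, then $R_N\asymp N^{-\beta/(2\beta+d+3)}$. The supremum is finite under \textup{(ND)}. If the Hessian of $u_1$ has rank at least $2$ at every critical point of $u_1$ in $\bar{\mathcal O}$, then \textup{(ND)} holds for all $B\le B_0(\mathcal O,g,\beta,K_{\min})$; this is the case when $\mathcal O$ is a ball and $g$ is constant.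
\item[(iii)] Let $d\ge2$ and suppose there is $f^*\in C^\infty(\bar{\mathcal O})\cap\mathcal F_\beta(B)$ with $\|f^*-1\|_{H^\beta}<B$ such that the critical set of $u_{f^*}$ contains a nonempty piece $\Sigma\subset\mathcal O$ of a smooth hypersurface. Then $R_N\asymp(N/\log N)^{-\beta/(2\beta+d+3)}$. This is the case for $\mathcal O=\{1<|x|<2\}$, $g$ constant, and any $B$ and $K_{\min}$.
\end{itemize}
\end{theorem}

So for $d\ge2$ the logarithm in Theorem~\ref{thm:main} cannot be removed in general, and it is absent in nondegenerate situations. The quantity behind this dichotomy is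
\begin{equation}\label{eq:Theta}
\Theta(M)=\sup_{f\in\bar{\mathcal F}}\int_{\mathcal O}\min\big(M,|\nabla u_f|^{-1}\big)\,d\lambda .
\end{equation}
For $d\ge2$ and geometries covered by neither (ii) nor (iii), we prove the two-sided bound of Theorem~\ref{thm:main} and the refined upper bound
\begin{equation}\label{eq:refined}
R_N\le C\inf_{1/\delta_0\le M\le N^{1/(2\beta+d+2)}}\Big\{M^{-\beta}+\big(M^{d+3}\Theta(M)/N\big)^{1/2}+N^{-1/2}\Big\}
\end{equation}
for large $N$, where $\delta_0\in(0,1)$ is the geometric constant of \eqref{eq:cone}. All upper bounds hold over $\bar{\mathcal F}$ and for the squared risk, and all lower bounds use smooth compactly supported perturbations. Hence the boundary condition on $f-1$ does not affect the rate.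

\section{Where the exponent $d+3$ comes from}\label{sec:heur}

This section is heuristic; the proofs do not depend on it.

\subsection{An interval}\label{sec:heur1}

Let $\mathcal O=(-1,1)$ and $g=1$. Integrating $(fu')'=1$ gives $fu'=x-x_0$, where $x_0\in(-1,1)$ is fixed by $\int_{-1}^1u'\,dx=0$. Therefore
\[
f(x)=\frac{x-x_0}{u'(x)}\quad(x\ne x_0),\qquad f(x_0)=\frac1{u''(x_0)} .
\]
Away from the critical point $x_0$ the conductivity costs one derivative of $u$, and an error in $u'(x)$ is amplified by a factor of order $|x-x_0|^{-1}$; at $x_0$ it costs two derivatives. At resolution $1/M$, the kernel estimator $\frac2N\sum_iY_iM^{1+k}K^{(k)}(M(x-X_i))$ of $u^{(k)}(x)$ has variance of order $M^{1+2k}/N$. The better of the two formulas then gives a variance of order $N^{-1}\min(M^5,M^3|x-x_0|^{-2})$ for $f(x)$, and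
\[
\int_{-1}^1\min\big(M^5,M^3s^{-2}\big)\,ds=2M^4+2M^3(M-1)\asymp M^4 .
\]
Balancing $M^4/N$ with $M^{-2\beta}$ gives $N^{-\beta/(2\beta+4)}$. The loss with respect to the guess $k=1$, which would give $M^3/N$, comes entirely from the $1/M$-neighborhood of the critical point.

\subsection{Frozen coefficients}

For $d\ge2$ the loss occurs everywhere. Linearize at $f=1$, where $\Delta w=-(\nabla u\cdot\nabla h+gh)$, freeze the coefficients at $\nabla u=pe_1$ with $0\le p\le C$ and $g=1$, and work on the torus $(\mathbb R/2\pi\mathbb Z)^d$. The perturbation $h=e^{i\xi\cdot x}$ produces $w=(1+ip\xi_1)|\xi|^{-2}e^{i\xi\cdot x}$. In general the linearized forward map has symbol of size $(1+|\nabla u\cdot\xi|)/|\xi|^2$. The variance of the estimator that inverts all frequencies with $\max_i|\xi_i|\le M$ is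
\[
\frac1N\sum_{\max_i|\xi_i|\le M}\frac{|\xi|^4}{1+p^2\xi_1^2}\ \asymp\ \frac{M^{4}M^{d-1}}N\sum_{|k|\le M}\frac1{1+p^2k^2}\ \asymp\ \frac{M^{d+3}}N\min\Big(M,\frac1p\Big).
\]
In the first step the upper bound uses $|\xi|^4\le d^2M^4$, and the lower bound keeps only $|\xi_2|\ge M/2$, which needs $d\ge2$. The sum is governed by the slab $|p\,\xi_1|\le1$, a neighborhood of a set of codimension one: it contains about $M^{d-1}\min(M,1/p)$ frequencies, and each of them costs $M^4/N$. These frequencies describe functions that are almost constant along the gradient lines of $u$ and oscillate across them. Averaging over the point at which the coefficients are frozen gives the variance $M^{d+3}\Theta(M)/N$. For $d=1$ there is no transversal direction, the sum is $\sum_{|k|\le M}k^4/(1+p^2k^2)\asymp\min(M^5,M^3/p^2)$, and we recover Section~\ref{sec:heur1}.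

It remains to see how large $\Theta(M)$ is. If $|\nabla u|\ge c|(x_1,x_2)|$ near a critical point, as one expects when the Hessian has rank at least $2$, then $|\nabla u|^{-1}$ is integrable and $\Theta$ is bounded. If $|\nabla u|\asymp|x_1|$ near a critical hypersurface $\{x_1=0\}$, then $\int_{-1}^1\min(M,|t|^{-1})\,dt=2+2\log M$. Nothing worse can happen, since at a critical point $f\Delta u=g>0$ and the Hessian has rank at least $1$.

\subsection{Plan of the proof}

For the upper bound we need substitutes for the three steps of this computation. The frequency cutoff becomes a smoothing operator $S_M$ whose kernel stays inside $\mathcal O$ and which almost commutes with first-order operators (Section~\ref{sec:smooth}). Division by $1+ip\xi_1$ becomes a regularized inverse $J_\varepsilon$ of a transport operator, and the factor $\min(M,1/p)$ becomes an estimate for $J_\varepsilon$ on functions supported in a ball of radius $2/M$ (Section~\ref{sec:transport}). The linearization point is unknown; it is replaced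 by a pilot estimate, and the resulting error is removed by finitely many iterations on fresh data (Section~\ref{sec:upper}). The lower bounds in Section~\ref{sec:lower} are built from the functions in the slab. Section~\ref{sec:pde} collects what is needed about $u_f$.

\section{Properties of the solutions}\label{sec:pde}

We write $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ for the norm and inner product of $L^2(\mathcal O)$ with Lebesgue measure, $|A|$ for the Lebesgue measure of a set $A$, and $H^s$ for $H^s(\mathcal O)$. The following standard facts are used.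
\begin{itemize}
\item[(S1)] Stein's extension operator $E:H^s(\mathcal O)\to H^s(\mathbb R^d)$ is bounded for all $s\ge0$. Consequently $H^s\subset C^{k,\alpha}(\bar{\mathcal O})$ for $s>k+\alpha+d/2$, $0\le\alpha<1$; the embedding $H^\beta\subset C^1(\bar{\mathcal O})$ is compact; and H\"older's inequality on the Fourier side, applied to $Ew$, gives
\begin{equation}\label{eq:interp}
\|w\|_{H^s}\le C\|w\|^{1-s/t}\|w\|_{H^t}^{s/t},\qquad 0\le s\le t .
\end{equation}
\item[(S2)] $\|ab\|_{H^s}\le C\|a\|_{H^t}\|b\|_{H^s}$ for $t>d/2$ and $0\le s\le t$.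
\item[(S3)] If $G\in C^\infty(\mathbb R)$ has bounded derivatives of all orders and $\beta>d/2$, then $f\mapsto G(f)$ maps bounded subsets of $H^\beta$ to bounded subsets of $H^\beta$; see, e.g., \cite{RS}. All $f\in\bar{\mathcal F}$ take values in a fixed interval $[K_{\min},C]$, on which $G$ may be chosen equal to $\log s$ or $1/s$. So $\|\log f\|_{H^\beta}$ and $\|1/f\|_{H^\beta}$ are at most $C$ on $\bar{\mathcal F}$.
\item[(S4)] For $u\in H_0^1$ and real $s\ge0$, $\|u\|_{H^{s+2}}\le C\|\Delta u\|_{H^s}$. For integer $s$ this is elliptic regularity, and for real $s$ it follows by interpolating the solution operator.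
\end{itemize}

\begin{lemma}\label{lem:reg}
Let $f\in\bar{\mathcal F}$.
\begin{itemize}
\item[(a)] $\|u_f\|_{H^{\beta+1}}\le C$ and $\|Eu_f\|_{C^{2,\alpha_0}(\mathbb R^d)}\le C$ for a fixed $\alpha_0>0$. If $f\in C^\infty(\bar{\mathcal O})$, then $u_f\in C^\infty(\bar{\mathcal O})$.
\item[(b)] If $z\in H_0^1$ and $L_fz=\varphi\in L^2$, then $\|z\|_{H^2}\le C\|\varphi\|$.
\item[(c)] $\partial_\nu u_f\ge0$ on $\partial\mathcal O$.
\item[(d)] $\bar{\mathcal F}$ is convex and compact in $L^2$ and in $C^1(\bar{\mathcal O})$, and the two topologies agree on it. The map $f\mapsto u_f$ is continuous from $\bar{\mathcal F}$ to $C^2(\bar{\mathcal O})$.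
\end{itemize}
\end{lemma}

\begin{proof}
(a), (b) Let $z\in H_0^1$ solve $L_fz=\varphi$ weakly, that is, $\int f\nabla z\cdot\nabla\psi=-\int\varphi\psi$ for all $\psi\in H_0^1$. Taking $\psi=z$ and using Poincar\'e's inequality gives $\|z\|_{H^1}\le C\|\varphi\|$. Taking $\psi/f$ in place of $\psi$, for which $f\nabla(\psi/f)=\nabla\psi-\psi\nabla\log f$, gives
\begin{equation}\label{eq:laplace}
\Delta z=\varphi/f-\nabla\log f\cdot\nabla z .
\end{equation}
The right side has $L^2$ norm at most $C\|\varphi\|$ because $\nabla\log f$ is bounded, and (S4) gives (b). Now let $\varphi=g$, $z=u_f$. By (S2) and (S3), $g/f$ is bounded in $H^\beta$ and $\nabla\log f$ is bounded in $H^{\beta-1}$, where $\beta-1>d/2$. If $\nabla u_f$ is bounded in $H^s$ with $0\le s\le\beta-1$, then by (S2) so is the right side of \eqref{eq:laplace}, and by (S4) $\nabla u_f$ is bounded in $H^{s+1}$. Starting from $s=0$, increasing $s$ by one and capping it at $\beta-1$, we reach $\nabla u_f\in H^\beta$ with a uniform bound. Since $\beta+1>2+d/2$,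 Sobolev embedding on $\mathbb R^d$ gives the H\"older bound. For smooth $f$ the argument works with every $\beta$.

(c) With $\psi=u_f^+$ we get $\int f|\nabla u_f^+|^2=-\int gu_f^+\le0$, so $u_f\le0$ in $\mathcal O$. For $x\in\partial\mathcal O$, $\partial_\nu u_f(x)=\lim_{t\downarrow0}\,(0-u_f(x-t\nu))/t\ge0$.

(d) Convexity is immediate from the definition. A sequence in $\bar{\mathcal F}$ has a subsequence that converges weakly in $H^\beta$, hence in $C^1(\bar{\mathcal O})$; the norm bound passes to the weak limit and the bound $f\ge K_{\min}$ to the uniform limit. The identity map from the compact space $(\bar{\mathcal F},C^1)$ to $(\bar{\mathcal F},L^2)$ is a continuous bijection, hence a homeomorphism. For $f_1,f_2\in\bar{\mathcal F}$ and $w=u_{f_1}-u_{f_2}$ we have $\int f_1\nabla w\cdot\nabla\psi=\int(f_2-f_1)\nabla u_{f_2}\cdot\nabla\psi$, and $\psi=w$ gives $K_{\min}\|\nabla w\|\le\|\nabla u_{f_2}\|_\infty\|f_1-f_2\|$. For $2+d/2<s<\beta+1$, \eqref{eq:interp} and (a) give $\|w\|_{C^2}\le C\|w\|_{H^s}\le C\|w\|^{1-s/(\beta+1)}$,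 which proves continuity.
\end{proof}

From now on $\Lambda\ge1$ is a common Lipschitz constant of the maps $\nabla Eu_f$, $f\in\bar{\mathcal F}$. The next lemma bounds the set where the gradient is small. The positivity of $g$ provides, near any point of small gradient, a direction in which a partial derivative of $u_f$ is strictly monotone; the uniform H\"older bound on the Hessian makes this direction persist on cubes of fixed size.

\begin{lemma}\label{lem:grad}
\begin{itemize}
\item[(a)] $|\{x\in\mathcal O:|\nabla u_f(x)|\le\tau\}|\le C\tau$ for all $\tau>0$ and $f\in\bar{\mathcal F}$. Hence $\Theta(M)\le C\log M$ for $M\ge2$, and $\int\min(1,(M|\nabla u_f|)^{-2})\,d\lambda\le C/M$ for $M>0$.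
\item[(b)] Let $d\ge2$. Under \textup{(ND)}, $\sup_{f\in\bar{\mathcal F}}\int_{\mathcal O}|\nabla u_f|^{-1}dx<\infty$. If the Hessian of $u_1$ has rank at least $2$ at every critical point in $\bar{\mathcal O}$, then \textup{(ND)} holds for all small $B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $u=u_f$. Since $\|f\|_{C^1}\le C$, there is $\tau_0>0$, the same for all $f$, such that $|\nabla u(x)|\le\tau_0$ implies $f\Delta u=g-\nabla f\cdot\nabla u\ge g_{\min}/2$ at $x$. Then $\partial_i^2u(x)\ge2c_1$ for some $i$, with a uniform $c_1>0$. By Lemma~\ref{lem:reg}(a) there is a uniform $r_0>0$ such that $\partial_i^2Eu\ge c_1$ on every cube of diameter at most $r_0$ that contains $x$. Cover $\mathcal O$ by a fixed grid of closed axis-parallel cubes of diameter $r_0$; their number is a constant. Let $\tau\le\tau_0$ and let $Q$ be a cube that meets $\{x\in\mathcal O:|\nabla u(x)|\le\tau\}$. For the corresponding $i$, the function $\partial_iEu$ increases with slope at least $c_1$ on every segment of $Q$ in direction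 $i$, so $\{|\partial_iEu|\le\tau\}$ has length at most $2\tau/c_1$ on each such segment. By Fubini's theorem $|\{|\nabla u|\le\tau\}\cap Q\cap\mathcal O|\le C\tau$. Summing over the cubes proves the claim for $\tau\le\tau_0$; for $\tau>\tau_0$ use $|\mathcal O|\le|\mathcal O|\tau/\tau_0$. By the layer cake formula,
\[
\int\min\Big(1,\frac1{M|\nabla u|}\Big)d\lambda=\int_0^1\lambda\Big(|\nabla u|<\frac1{Ms}\Big)ds\le\frac1M+\int_{1/M}^1\frac C{Ms}\,ds\le\frac{C\log M}M
\]
for $M\ge2$; multiply by $M$ to bound $\Theta(M)$. In the same way, $\min(1,(M|\nabla u|)^{-2})>s$ forces $|\nabla u|<1/(M\sqrt s)$, so the last integral in (a) is at most $\int_0^1C(M\sqrt s)^{-1}ds=2C/M$.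

(b) Let $m(f,x)$ be the second largest absolute value of an eigenvalue of $D^2u_f(x)$. By Lemma~\ref{lem:reg}(d), $m$ and $|\nabla u_f(x)|$ are continuous on the compact set $\bar{\mathcal F}\times\bar{\mathcal O}$, and by (ND) they have no common zero. Hence there are $c_2,\tau_0>0$ with $m(f,x)\ge c_2$ whenever $|\nabla u_f(x)|\le\tau_0$. Let $x$ be such a point for $u=u_f$, let $e_1,e_2$ be orthonormal eigenvectors of $D^2u(x)$ whose eigenvalues have absolute value at least $c_2$, and let $P$ be the orthogonal projection onto their span. On a cube $Q\ni x$ of fixed small diameter, $D^2Eu$ differs from $D^2u(x)$ by at most $c_2/4$ in operator norm. Put $G=P\nabla Eu$. For $y,y'\in Q$ with $y-y'\in\operatorname{span}(e_1,e_2)$,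
\[
|G(y)-G(y')|=\Big|P\int_0^1D^2Eu(y'+t(y-y'))\,dt\;(y-y')\Big|\ge\Big(c_2-\frac{c_2}4\Big)|y-y'| .
\]
So in each section of $Q$ by a plane parallel to $\operatorname{span}(e_1,e_2)$, the set $\{|G|\le\tau\}$ has diameter at most $8\tau/(3c_2)$ and area at most $C\tau^2$. With a fixed grid and Fubini's theorem as in (a), $|\{|\nabla u|\le\tau\}|\le C\tau^2$ for $\tau\le\tau_0$, and
\[
\int_{\mathcal O}|\nabla u|^{-1}dx=\int_0^\infty|\{|\nabla u|<1/s\}|\,ds\le\frac{|\mathcal O|}{\tau_0}+\int_{1/\tau_0}^\infty\frac C{s^2}\,ds\le C .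
\]
For the last claim, note that the classes $\bar{\mathcal F}$ increase with $B$. If (ND) failed for arbitrarily small $B$, there would be $f_k\to1$ in $H^\beta$ and critical points $x_k\to x\in\bar{\mathcal O}$ of $u_{f_k}$ with Hessian of rank at most $1$. Since $u_{f_k}\to u_1$ in $C^2(\bar{\mathcal O})$ and the matrices of rank at most $1$ form a closed set, $x$ would be a critical point of $u_1$ with Hessian of rank at most $1$.
\end{proof}

\section{Smoothing operators supported inside the domain}\label{sec:smooth}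

The estimator applies $L_f$ to the unknown solution $u_0$ in the weak sense, by moving the derivatives onto a kernel $k_M(x,\cdot)$. For this to be exact at every $x\in\mathcal O$, including points near the boundary, $k_M(x,\cdot)$ must have compact support in $\mathcal O$. We therefore use one-sided kernels that look into the domain, with enough vanishing moments to reproduce $H^{\beta+1}$ functions.

There are a finite open cover $(U_j)$ of $\bar{\mathcal O}$, unit vectors $e_j$, and $\gamma,\delta_0\in(0,1)$ with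
\begin{equation}\label{eq:cone}
B(x+te_j,\gamma t)\subset\mathcal O\qquad(x\in U_j\cap\bar{\mathcal O},\ 0<t\le\delta_0).
\end{equation}
Indeed, if $B(x_0,3r)\subset\mathcal O$, take $U=B(x_0,r)$, any unit vector, and $t\le r$. If $x_0\in\partial\mathcal O$, then in rotated coordinates $\mathcal O$ coincides in some ball $B(x_0,3r)$ with $\{x_d>\Gamma(x')\}$ for a Lipschitz function $\Gamma$. Take $U=B(x_0,r)$, the $d$-th coordinate vector, $t\le r$, and $\gamma(1+\operatorname{Lip}\Gamma)<1$. For $x\in U\cap\bar{\mathcal O}$ and $|\omega|<1$,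
\[
x_d+t+\gamma t\omega_d>\Gamma(x')+(1-\gamma)t\ge\Gamma(x')+\gamma t\operatorname{Lip}\Gamma\ge\Gamma(x'+\gamma t\omega') .
\]
Finitely many such sets $U$ cover $\bar{\mathcal O}$; take the smallest $\gamma$ and the smallest $r$.

Fix an integer $\ell\ge\beta+1$, functions $\chi_j\in C_c^\infty(U_j)$ with $\sum_j\chi_j=1$ on $\bar{\mathcal O}$, and kernels $K^j\in C_c^\infty(B(-e_j,\gamma/2))$ with
\[
\int K^j(w)\,dw=1,\qquad\int w^\alpha K^j(w)\,dw=0\quad(1\le|\alpha|\le\ell-1).
\]
Such kernels exist: a polynomial that is orthogonal to all test functions on a ball vanishes, so the functionals $K\mapsto\int w^\alpha K$, $|\alpha|\le\ell-1$, are linearly independent and can be given arbitrary values. For $M\ge1/\delta_0$ put $K^j_M=M^dK^j(M\,\cdot)$ and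
\[
k_M(x,z)=\sum_j\chi_j(x)K_M^j(x-z),\qquad S_Mh(x)=\int_{\mathcal O}k_M(x,z)h(z)\,dz .
\]
If $x\in\bar{\mathcal O}\cap U_j$ and $K^j_M(x-z)\ne0$, then $z\in B(x+e_j/M,\gamma/(2M))$, and the closure of this ball lies in $\mathcal O$ by \eqref{eq:cone} with $t=1/M$. Hence, for $x\in\bar{\mathcal O}$,
\begin{equation}\label{eq:kernel}
k_M(x,\cdot)\in C_c^\infty(\mathcal O),\qquad k_M(x,z)=0\ \text{ if }|x-z|>\tfrac3{2M},\qquad|\partial_z^\alpha k_M|\le C_\alpha M^{d+|\alpha|}.
\end{equation}

The main point of the next lemma is the commutator estimate (iv). Since $a\cdot\nabla h$ lies only in $H^{\beta-1}$, comparing each of the two terms with $a\cdot\nabla h$ would give the bound $M^{1-\beta}$, which is too large by a factor $M$.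

\begin{lemma}\label{lem:smooth}
For $M\ge1/\delta_0$:
\begin{itemize}
\item[(i)] $\|S_Mh\|\le C\|h\|$;
\item[(ii)] $\|h-S_Mh\|\le CM^{-s}\|h\|_{H^s}$ for $0\le s\le\ell$;
\item[(iii)] $\|\nabla S_Mh\|\le C\|h\|_{H^1}$;
\item[(iv)] $\|a\cdot\nabla S_Mh-S_M(a\cdot\nabla h)\|\le CM^{-\beta}\|a\|_{H^\beta}\|h\|_{H^\beta}$ for $a\in H^\beta(\mathcal O;\mathbb R^d)$, $h\in H^\beta$;
\item[(v)] $\|gS_Mh-S_M(gh)\|\le CM^{-\beta}\|h\|_{H^\beta}$.
\end{itemize}
\end{lemma}

\begin{proof}
On $\mathcal O$ we have $S_Mh=\sum_j\chi_j\,(K_M^j*H)$ for every extension $H\in L^2(\mathbb R^d)$ of $h$, because only values of $H$ in $\mathcal O$ enter. Fix $j$ and write $\widehat K(p)=\int e^{-ip\cdot w}K^j(w)\,dw$. This is a Schwartz function, the Fourier transform of $K^j_M$ is $\widehat K(\xi/M)$, and the moment conditions say that $\widehat K(0)=1$ and that all derivatives of $\widehat K$ of orders $1,\dots,\ell-1$ vanish at $0$. By Taylor's formula,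
\begin{equation}\label{eq:Khat}
|\widehat K(p)-1|\le C\min(1,|p|^\ell),\qquad|\nabla\widehat K(p)|\le C\min(1,|p|^{\ell-1}).
\end{equation}
Take $H=Eh$. Part (i) follows from $|\widehat K|\le C$. For (ii), $h-S_Mh=\sum_j\chi_j(Eh-K_M^j*Eh)$ on $\mathcal O$, and $|1-\widehat K(\xi/M)|\le C(|\xi|/M)^s$ by \eqref{eq:Khat}. For (iii),
\begin{equation}\label{eq:gradS}
\nabla S_Mh=\sum_j\nabla\chi_j\,(K_M^j*Eh)+\sum_j\chi_j\,(K_M^j*\nabla Eh).
\end{equation}
For (v), write $gS_Mh-S_M(gh)=g(S_Mh-h)+(gh-S_M(gh))$ and use (ii) and (S2).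

For (iv), use \eqref{eq:gradS}, the identity $\sum_j\nabla\chi_j=0$ on $\mathcal O$, and the extension $Ea\cdot\nabla Eh$ of $a\cdot\nabla h$:
\begin{align*}
a\cdot\nabla S_Mh-S_M(a\cdot\nabla h)={}&\sum_j(a\cdot\nabla\chi_j)\,(K_M^j*Eh-Eh)\\
&+\sum_j\chi_j\big[Ea\cdot(K_M^j*\nabla Eh)-K_M^j*(Ea\cdot\nabla Eh)\big].
\end{align*}
As in (ii), the first sum has norm at most $C\|a\|_\infty M^{-\beta}\|h\|_{H^\beta}$. With $\hat a,\hat h$ the Fourier transforms of $Ea,Eh$, each bracket has Fourier transform
\[
(2\pi)^{-d}\int\hat a(\xi-\eta)\cdot i\eta\,\hat h(\eta)\,\big[\widehat K(\eta/M)-\widehat K(\xi/M)\big]\,d\eta .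
\]
We claim that for all $p,q\in\mathbb R^d$
\begin{equation}\label{eq:claim}
|p|\,|\widehat K(p)-\widehat K(p+q)|\le C\big(|q||p|^\beta+|q|^\beta|p|\big).
\end{equation}
If $|q|\ge|p|/2$, then $|p|\le2|q|$ and $|p+q|\le3|q|$, so $|\widehat K(p)-\widehat K(p+q)|\le|\widehat K(p)-1|+|\widehat K(p+q)-1|\le C\min(1,|q|^\ell)\le C|q|^\beta$. If $|q|<|p|/2$, the segment from $p$ to $p+q$ lies in the ball of radius $3|p|/2$, so the left side of \eqref{eq:claim} is at most $C|q|\min(|p|,|p|^\ell)\le C|q||p|^\beta$, because $1\le\beta\le\ell$. This proves \eqref{eq:claim}. With $p=\eta/M$ and $q=(\xi-\eta)/M$ it reads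
\[
|\eta|\,\big|\widehat K(\eta/M)-\widehat K(\xi/M)\big|\le CM^{-\beta}\big(|\xi-\eta||\eta|^\beta+|\xi-\eta|^\beta|\eta|\big).
\]
Young's inequality $\|\phi_1*\phi_2\|_{L^2}\le\|\phi_1\|_{L^1}\|\phi_2\|_{L^2}$ and Plancherel's theorem bound the $L^2$ norm of the bracket by
\[
CM^{-\beta}\Big(\big\||\xi|\hat a\big\|_{L^1}\|h\|_{H^\beta}+\|a\|_{H^\beta}\big\||\xi|\hat h\big\|_{L^1}\Big).
\]
By the Cauchy--Schwarz inequality, $\||\xi|\hat a\|_{L^1}^2\le C\|a\|_{H^\beta}^2\int|\xi|^2(1+|\xi|^2)^{-\beta}d\xi$, and the integral converges exactly when $2\beta-2>d$, which is our assumption on $\beta$. The same bound holds for $\hat h$.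
\end{proof}

\section{A regularized inverse of the transport operator}\label{sec:transport}

We have to invert $h\mapsto\nabla\cdot(h\nabla u)=\nabla u\cdot\nabla h+(\Delta u)h$. An energy estimate needs a positive zeroth-order coefficient, and \eqref{eq:pde} guarantees $\Delta u>0$ only where $\nabla u$ is small. The remedy is to use the relative perturbation $v=h/f$ as the unknown. For $f\in\bar{\mathcal F}$ and $u=u_f$ let $F=f\nabla u$ be the flux. By (S2) and Lemma~\ref{lem:reg}, $\|F\|_{H^\beta}\le C$, $F\in C^1(\bar{\mathcal O})$, $\nabla\cdot F=g$, and $F\cdot\nu\ge0$ on $\partial\mathcal O$. For $v\in H^1$ define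
\[
\mathcal Tv:=\nabla\cdot(vf\nabla u)=F\cdot\nabla v+gv .
\]
Along an integral curve of $F$ the equation $\mathcal Tv=r$ is the damped ordinary differential equation $\dot v+gv=r$. The sign $F\cdot\nu\ge0$, a consequence of $g>0$ and the Dirichlet condition, says that no curve enters $\mathcal O$ from outside, so no boundary values of $v$ are needed; this is why the upper bound does not use the boundary condition on $f-1$. The sign matters: on $(0,1)$ the field $F(x)=x+1$ has $F'=1$, points inward at $0$, and $v=1/F$ satisfies $(Fv)'=0$.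

For $v\in H^1$ and $\omega$ Lipschitz, the field $v^2\omega F$ is in $W^{1,1}(\mathcal O)$ with divergence $2v\omega F\cdot\nabla v+v^2F\cdot\nabla\omega+v^2\omega g$. The divergence theorem gives
\begin{equation}\label{eq:energy}
\langle\mathcal Tv,v\omega\rangle=\frac12\int_{\partial\mathcal O}v^2\omega F\cdot\nu+\frac12\int_{\mathcal O}v^2g\,\omega-\frac12\int_{\mathcal O}v^2F\cdot\nabla\omega .
\end{equation}
To obtain a solution operator defined on all of $L^2$ we add a small viscosity. For $0<\varepsilon\le1$ let $b_\varepsilon(v,\psi)=\varepsilon\langle\nabla v,\nabla\psi\rangle+\langle\mathcal Tv,\psi\rangle$, a bounded bilinear form on $H^1$. By \eqref{eq:energy} with $\omega=1$,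
\begin{equation}\label{eq:coercive}
b_\varepsilon(v,v)\ge\varepsilon\|\nabla v\|^2+\tfrac12g_{\min}\|v\|^2 .
\end{equation}
The Lax--Milgram lemma gives for each $r\in L^2$ a unique $v=:J_\varepsilon r\in H^1$ with $b_\varepsilon(v,\psi)=\langle r,\psi\rangle$ for all $\psi\in H^1$, and $J_\varepsilon$ is linear.

Part (c) of the next lemma is the counterpart of the factor $\min(M,1/p)$ in Section~\ref{sec:heur}. An integral curve crosses a ball $Q$ of radius $2/M$ on which $|F|\asymp p$ in a time of order $1/(Mp)$, so a source $r$ supported in $Q$ produces a solution of size $|r|/(Mp)$ there. Since $\|v\|^2\le C\langle r,v\rangle$ involves only the values of $v$ in $Q$, this gain passes to the full norm. To prove it without following curves we use that $u$ increases along $F$. A weight $\omega(u)$ that drops from its maximum to zero across the values taken by $u$ on $Q$ makes the last term in \eqref{eq:energy} positive, and this term acts as an additional damping of strength $Mp$ on $Q$.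

\begin{lemma}\label{lem:J}
Let $f\in\bar{\mathcal F}$, $u=u_f$, $0<\varepsilon\le1$.
\begin{itemize}
\item[(a)] $\|J_\varepsilon r\|\le\frac2{g_{\min}}\|r\|$ for $r\in L^2$.
\item[(b)] $\|J_\varepsilon\mathcal T\varphi-\varphi\|\le C\varepsilon^{1/2}\|\nabla\varphi\|$ for $\varphi\in H^1$.
\item[(c)] If $M\ge1$, $\varepsilon\le M^{-2}$, $z\in\mathcal O$, and $r\in L^2$ vanishes outside $Q=\mathcal O\cap B(z,2/M)$, then
\[
\|J_\varepsilon r\|^2\le C\|r\|^2\min\Big(1,\frac1{M|\nabla u(z)|}\Big).
\]
\end{itemize}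
\end{lemma}

\begin{proof}
(a) For $v=J_\varepsilon r$, \eqref{eq:coercive} gives $\frac12g_{\min}\|v\|^2\le\langle r,v\rangle\le\|r\|\|v\|$.

(b) The error $e=J_\varepsilon\mathcal T\varphi-\varphi$ satisfies $b_\varepsilon(e,\psi)=\langle\mathcal T\varphi,\psi\rangle-b_\varepsilon(\varphi,\psi)=-\varepsilon\langle\nabla\varphi,\nabla\psi\rangle$. With $\psi=e$,
\[
\varepsilon\|\nabla e\|^2+\tfrac12g_{\min}\|e\|^2\le\varepsilon\|\nabla\varphi\|\|\nabla e\|\le\varepsilon\|\nabla e\|^2+\tfrac\varepsilon4\|\nabla\varphi\|^2 .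
\]

(c) Let $v=J_\varepsilon r$ and $p=|\nabla u(z)|$. If $p\le4\Lambda/M$, then $\min(1,1/(Mp))\ge1/(4\Lambda)$ and (a) suffices. Let $p>4\Lambda/M$. On $B(z,2/M)$ we have $|\nabla Eu-\nabla u(z)|\le2\Lambda/M<p/2$, hence
\begin{equation}\label{eq:gradball}
p/2\le|\nabla Eu|\le3p/2\quad\text{on }B(z,2/M).
\end{equation}
Let $I=[\alpha_1,\alpha_2]$ be the closure of the range of $Eu$ on this ball. Then $u(Q)\subset I$ and $0<|I|\le\frac4M\cdot\frac{3p}2=6p/M$. Define $\omega(s)=|I|$ for $s\le\alpha_1$, $\omega(s)=\alpha_2-s$ for $s\in I$, and $\omega(s)=0$ for $s\ge\alpha_2$, so that $0\le\omega\le|I|$. The function $\omega(u)$ is Lipschitz with $\nabla(\omega(u))=-\mathbf 1_{\{u\in I\}}\nabla u$ almost everywhere (on the level sets $\{u=\alpha_i\}$ both sides vanish almost everywhere), so $F\cdot\nabla(\omega(u))=-\mathbf 1_{\{u\in I\}}f|\nabla u|^2$. Testing with $\psi=v\,\omega(u)\in H^1$ and using \eqref{eq:energy},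
\begin{multline*}
\varepsilon\int|\nabla v|^2\omega(u)-\varepsilon\int_{\{u\in I\}}v\nabla v\cdot\nabla u+\frac12\int_{\partial\mathcal O}v^2\omega(u)F\cdot\nu\\
+\frac12\int v^2g\,\omega(u)+\frac12\int_{\{u\in I\}}v^2f|\nabla u|^2=\langle r,v\,\omega(u)\rangle .
\end{multline*}
The first, third and fourth terms are nonnegative, and the right side is at most $|I|\,\|r\|\|v\|_{L^2(Q)}$. For the second term we use
\[
\varepsilon|v||\nabla v||\nabla u|\le\tfrac14K_{\min}v^2|\nabla u|^2+\varepsilon^2|\nabla v|^2/K_{\min},\qquad\varepsilon\|\nabla v\|^2\le\langle r,v\rangle\le\|r\|\|v\|_{L^2(Q)},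
\]
the latter by \eqref{eq:coercive}. Since $f\ge K_{\min}$, and $|\nabla u|\ge p/2$ on $Q\subset\{u\in I\}$,
\[
\tfrac1{16}K_{\min}\,p^2\|v\|_{L^2(Q)}^2\le\tfrac14K_{\min}\int_{\{u\in I\}}v^2|\nabla u|^2\le\big(|I|+\varepsilon/K_{\min}\big)\|r\|\|v\|_{L^2(Q)} .
\]
As $\varepsilon\le M^{-2}\le p/(4\Lambda M)$, the bracket is at most $Cp/M$, and $\|v\|_{L^2(Q)}\le C\|r\|/(Mp)$. Finally $\frac12g_{\min}\|v\|^2\le\langle r,v\rangle\le\|r\|\|v\|_{L^2(Q)}\le C\|r\|^2/(Mp)$. Together with (a) this gives (c).
\end{proof}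

\section{The estimator and the upper bounds}\label{sec:upper}

Let $f_0\in\bar{\mathcal F}$ be the true conductivity, $u_0=u_{f_0}$, and let $f\in\bar{\mathcal F}$ be a current guess. The residual of $u_0$ in the equation for $f$ satisfies, without any linearization error,
\begin{equation}\label{eq:residual}
L_fu_0-g=\nabla\cdot\big((f-f_0)\nabla u_0\big).
\end{equation}
The left side is linear in $u_0$ and, after smoothing, can be estimated without bias. For $z\in\mathcal O$ define the function
\[
q_z^f(x)=|\mathcal O|\,\nabla_z\cdot\big(f(z)\nabla_zk_M(x,z)\big),\qquad x\in\mathcal O .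
\]
Since $k_M(x,\cdot)\in C_c^\infty(\mathcal O)$, $f\in C^1$ and $u_0\in C^2$, two integrations by parts give
\begin{equation}\label{eq:unbiased}
E_{f_0}\big[Y_1q_{X_1}^f(x)\big]=\int_{\mathcal O}u_0(z)\,\nabla_z\cdot\big(f\nabla_zk_M(x,z)\big)\,dz=S_M(L_fu_0)(x).
\end{equation}
To solve \eqref{eq:residual} for $f-f_0$ we need the operator $h\mapsto\nabla\cdot(h\nabla u_0)$, which is unknown. We replace $u_0$ by a pilot estimate of the form $\tilde u=u_{\tilde f}$ with $\tilde f\in\bar{\mathcal F}$, so that Section~\ref{sec:transport} applies to it. Only the closeness of $\tilde u$ to $u_0$ is used, not that of $\tilde f$ to $f_0$. The replacement causes the error $\nabla\cdot((f-f_0)\nabla(u_0-\tilde u))$, which is a small multiple $N^{-\eta}$ of the current error $\|f-f_0\|$ plus an admissible term. One step thus reduces the error by the factor $N^{-\eta}$, and a bounded number of steps, each on a new block of data, suffices.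

The variance of one step is controlled by the following lemma.

\begin{lemma}\label{lem:var}
Let $f,\tilde f\in\bar{\mathcal F}$, $M\ge1/\delta_0$, $\varepsilon\le M^{-2}$, and let $J$ be the operator $J_\varepsilon$ for $\tilde f$. Then $\int\|Jq_z^f\|^2\,d\lambda(z)\le CM^{d+3}\Theta(M)$. If $d=1$, then $\int\|Jq_z^f\|^2\,d\lambda(z)\le CM^4$.
\end{lemma}

\begin{proof}
Write $\tilde u,\tilde F,\tilde{\mathcal T}$ for the objects $u,F,\mathcal T$ associated with $\tilde f$. By \eqref{eq:kernel} and $\|f\|_{C^1}\le C$, the function $q_z^f$ is bounded by $CM^{d+2}$ and vanishes outside $B(z,2/M)$, so $\|q_z^f\|^2\le CM^{2d+4}M^{-d}$. Lemma~\ref{lem:J}(c) gives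
\[
\int\|Jq_z^f\|^2d\lambda(z)\le CM^{d+4}\int\min\Big(1,\frac1{M|\nabla\tilde u|}\Big)d\lambda\le CM^{d+3}\Theta(M).
\]

Let $d=1$. Here $\Theta(M)$ is of order $\log M$ in general, and Lemma~\ref{lem:J}(c) is wasteful. The leading part of $q_z^f$ is a derivative, and in one dimension $\tilde{\mathcal T}\varphi=(\tilde F\varphi)'$ can be inverted on derivatives explicitly. With $p=|\tilde u'(z)|$ we show
\begin{equation}\label{eq:var1d}
\|Jq_z^f\|^2\le CM^5\min\big(1,(Mp)^{-2}\big)+CM^3 ;
\end{equation}
the claim then follows from the last bound in Lemma~\ref{lem:grad}(a). Since $\partial_z^2[K_M^j(x-z)]=\partial_x^2[K_M^j(x-z)]$, the product rule in $x$ gives $q_z^f=r_1'+r_2$, where the prime is $\partial_x$ and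
\begin{align*}
r_1(x)&=|\mathcal O|f(z)\sum_j\chi_j(x)\,(K^j_M)'(x-z),\\
r_2(x)&=-|\mathcal O|f(z)\sum_j\chi_j'(x)\,(K_M^j)'(x-z)+|\mathcal O|f'(z)\,\partial_zk_M(x,z).
\end{align*}
These functions vanish for $|x-z|>3/(2M)$, and $|r_1|,|r_2|\le CM^2$, $|r_1'|\le CM^3$. Hence $\|r_1\|,\|r_2\|\le CM^{3/2}$ and $\|r_1'\|\le CM^{5/2}$. By Lemma~\ref{lem:J}(a), $\|Jr_2\|^2\le CM^3$ and $\|Jr_1'\|^2\le CM^5$. This proves \eqref{eq:var1d} if $p\le4\Lambda/M$, since then $(Mp)^{-2}\ge c$. If $p>4\Lambda/M$, then $|\tilde F|\ge K_{\min}p/2$ on $\mathcal O\cap B(z,2/M)$ by \eqref{eq:gradball}. So $\varphi=r_1/\tilde F$, extended by zero, is in $H^1$, and since $\tilde F'=g$,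
\[
\tilde{\mathcal T}\varphi=(\tilde F\varphi)'=r_1',\qquad\varphi'=\frac{r_1'}{\tilde F}-\frac{gr_1}{\tilde F^2}.
\]
By Lemma~\ref{lem:J}(b), $\varepsilon^{1/2}\le M^{-1}$, and $1/p\le CM$,
\[
\|Jr_1'\|\le\|\varphi\|+C\varepsilon^{1/2}\|\varphi'\|\le C\frac{M^{3/2}}p+\frac CM\Big(\frac{M^{5/2}}p+\frac{M^{3/2}}{p^2}\Big)\le C\frac{M^{3/2}}p ,
\]
and the square of the right side is $CM^5(Mp)^{-2}$.
\end{proof}

\begin{proposition}\label{prop:upper}
Let $M_1=N^{1/(2\beta+d+2)}$. For $N$ large and every $M$ with $1/\delta_0\le M\le M_1$ there is an estimator $\hat f$ with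
\[
\sup_{f_0\in\bar{\mathcal F}}E_{f_0}\|\hat f-f_0\|^2\le C\Big(M^{-2\beta}+\frac{M^{d+3}\Theta(M)}N+\frac1N\Big).
\]
If $d=1$, then $\Theta(M)$ can be replaced by $1$.
\end{proposition}

\begin{proof}
Put $\vartheta=\beta-1-d/2>0$, $\eta=\vartheta/(4(2\beta+d+2))\in(0,1/8)$, and $m_*=\lceil1/\eta\rceil$. Note that $M_1^{\vartheta/2}=N^{2\eta}$. Split the data into disjoint blocks $\mathcal B_0,\dots,\mathcal B_{m_*}$ of size $n=\lfloor N/(m_*+1)\rfloor\ge cN$.

\medskip\noindent\emph{The estimator.} Let $\hat u=\frac1n\sum_{i\in\mathcal B_0}\zeta_i$ with $\zeta_i=|\mathcal O|Y_ik_{M_1}(\cdot,X_i)$. Fix an enumerated countable $L^2$-dense subset of $\bar{\mathcal F}$, and let $\tilde f$ be its first element with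
\[
\|\hat u-u_{\tilde f}\|\le\inf_{f\in\bar{\mathcal F}}\|\hat u-u_f\|+N^{-1}.
\]
It exists by the continuity of $f\mapsto u_f$, and it is a measurable function of block $\mathcal B_0$ with countably many values. Let $\tilde u,\tilde F,\tilde{\mathcal T},J$ be the objects $u,F,\mathcal T,J_\varepsilon$ for $\tilde f$, with $\varepsilon=M^{-2\beta}\le M^{-2}$. Let $\Pi$ be the $L^2$ projection onto the closed convex set $\bar{\mathcal F}$; it is nonexpansive. Put $f^{(0)}=\tilde f$ and, for $m=1,\dots,m_*$, with $f=f^{(m-1)}$,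
\[
\rho_m=\frac1n\sum_{i\in\mathcal B_m}Y_iq_{X_i}^f-S_Mg,\qquad\hat v_m=J\rho_m,\qquad f^{(m)}=\Pi\big(f-\tilde f\hat v_m\big).
\]
Set $\hat f=f^{(m_*)}$. The projection keeps every iterate bounded in $H^\beta$. All steps are measurable: $J$ depends only on $\tilde f$, the map $(f,z)\mapsto q_z^f\in L^2$ is continuous on $C^1(\bar{\mathcal O})\times\mathcal O$, the $L^2$ and $C^1$ topologies agree on $\bar{\mathcal F}$, and $\Pi$ is continuous.

\medskip\noindent\emph{The pilot estimate.} Fix $f_0\in\bar{\mathcal F}$, write $E=E_{f_0}$ for the rest of the proof, and let $w_0=u_0-\tilde u$. We have $E\hat u=S_{M_1}u_0$, so $\|E\hat u-u_0\|\le CM_1^{-\beta-1}$ by Lemma~\ref{lem:smooth}(ii) with $s=\beta+1\le\ell$. By \eqref{eq:kernel}, $\|\zeta_i\|\le C|Y_i|M_1^{d/2}$, and $E|Y_i|^q\le C_q$ because $u_0$ is bounded. Let $q\ge2$ and let $(s_i)$ be independent random signs, independent of the data. We use the symmetrization inequality $E\|\sum_i(\zeta_i-E\zeta_i)\|^q\le2^qE\|\sum_is_i\zeta_i\|^q$; the Kahane--Khintchine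 inequality, by which for fixed vectors $x_i$ in a Hilbert space $E\|\sum_is_ix_i\|^q\le C_q(E\|\sum_is_ix_i\|^2)^{q/2}=C_q(\sum_i\|x_i\|^2)^{q/2}$; and Jensen's inequality $(\sum_{i=1}^na_i)^{q/2}\le n^{q/2-1}\sum_ia_i^{q/2}$. Together they give
\[
E\Big\|\sum_{i\in\mathcal B_0}(\zeta_i-E\zeta_i)\Big\|^q\le C_qn^{q/2-1}\sum_{i\in\mathcal B_0}E\|\zeta_i\|^q\le C_q(nM_1^d)^{q/2}.
\]
Hence $E\|\hat u-E\hat u\|^q\le C_q(M_1^d/n)^{q/2}\le C_qM_1^{-(\beta+1)q}$, since $M_1^d/N=M_1^{-2\beta-2}$. As $f_0\in\bar{\mathcal F}$ competes in the infimum, $\|w_0\|\le2\|\hat u-u_0\|+N^{-1}$, and $N^{-1}\le M_1^{-\beta-1}$. Therefore $E\|w_0\|^q\le C_qM_1^{-(\beta+1)q}$. The event $A=\{\|w_0\|\le N^\eta M_1^{-\beta-1}\}$ is determined by block $\mathcal B_0$, and Markov's inequality with $q=1/\eta$ gives $P_{f_0}(A^c)\le CN^{-1}$.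

The quantity that has to be small is $\kappa=M\|w_0\|_{C^1}+\|w_0\|_{C^2}$. Let $t_i=i+d/2+\vartheta/2$ for $i=1,2$, so that $\beta+1-t_1=1+\vartheta/2$ and $\beta+1-t_2=\vartheta/2$. Sobolev embedding, \eqref{eq:interp} and $\|w_0\|_{H^{\beta+1}}\le C$ give $\|w_0\|_{C^i}\le C\|w_0\|^{1-t_i/(\beta+1)}$, which on $A$ is at most $CN^\eta M_1^{-(\beta+1-t_i)}$. Since $M\le M_1$,
\begin{equation}\label{eq:kappa}
\kappa\le CN^\eta M_1^{-\vartheta/2}=CN^{-\eta}\quad\text{on }A .
\end{equation}
This is where the strict inequality $\beta>d/2+1$ makes the iteration contract.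

\medskip\noindent\emph{Bias of step $m$.} Let $\mathcal G$ be the $\sigma$-field generated by the blocks $\mathcal B_0,\dots,\mathcal B_{m-1}$. The objects $f=f^{(m-1)}$, $\tilde f$, $J$, $A$ are $\mathcal G$-measurable, and $\mathcal B_m$ is independent of $\mathcal G$. Put $h=f-f_0$ and $v=h/\tilde f$; by (S2) and (S3), $\|h\|_{H^\beta},\|v\|_{H^\beta}\le C$. By \eqref{eq:unbiased}, \eqref{eq:residual}, $u_0=\tilde u+w_0$ and $\nabla\cdot(h\nabla\tilde u)=\nabla\cdot(v\tilde f\nabla\tilde u)=\tilde{\mathcal T}v$,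
\[
E[\rho_m\mid\mathcal G]=S_M\tilde{\mathcal T}v+S_M\nabla\cdot(h\nabla w_0).
\]
Consequently
\begin{multline*}
JE[\rho_m\mid\mathcal G]-v=J\big(S_M\tilde{\mathcal T}v-\tilde{\mathcal T}S_Mv\big)+\big(J\tilde{\mathcal T}S_Mv-S_Mv\big)\\+\big(S_Mv-v\big)+JS_M\nabla\cdot(h\nabla w_0).
\end{multline*}
The first term has norm at most $CM^{-\beta}$ by Lemma~\ref{lem:J}(a) and Lemma~\ref{lem:smooth}(iv) with $a=\tilde F$ and (v). The second has norm at most $C\varepsilon^{1/2}\|v\|_{H^1}\le CM^{-\beta}$ by Lemma~\ref{lem:J}(b) and Lemma~\ref{lem:smooth}(iii). The third has norm at most $CM^{-\beta}$ by Lemma~\ref{lem:smooth}(ii). For the fourth, \eqref{eq:interp} and the weighted arithmetic-geometric mean inequality give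
\[
\|h\|_{H^1}\le C\big(M\|h\|\big)^{1-1/\beta}\big(M^{1-\beta}\|h\|_{H^\beta}\big)^{1/\beta}\le CM\big(\|h\|+M^{-\beta}\big),
\]
so that $\|\nabla h\cdot\nabla w_0+h\Delta w_0\|\le C(\|h\|_{H^1}\|w_0\|_{C^1}+\|h\|\|w_0\|_{C^2})\le C\kappa(\|h\|+M^{-\beta})$. By \eqref{eq:kappa}, Lemma~\ref{lem:smooth}(i) and Lemma~\ref{lem:J}(a),
\begin{equation}\label{eq:bias}
\|JE[\rho_m\mid\mathcal G]-v\|\le C\big(M^{-\beta}+N^{-\eta}\|h\|\big)\quad\text{on }A .
\end{equation}

\medskip\noindent\emph{Variance of step $m$.} Given $\mathcal G$, the vectors $Y_iJq_{X_i}^f$, $i\in\mathcal B_m$, are independent and identically distributed in $L^2$, and $E[Y_i^2\mid X_i]\le1+\|u_0\|_\infty^2$. By Lemma~\ref{lem:var},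
\begin{equation}\label{eq:variance}
E\big[\|J(\rho_m-E[\rho_m\mid\mathcal G])\|^2\,\big|\,\mathcal G\big]\le\frac Cn\int\|Jq_z^f\|^2d\lambda(z)\le CV,
\end{equation}
where $V=M^{d+3}\Theta(M)/N$ in general and $V=M^4/N$ if $d=1$.

\medskip\noindent\emph{Iteration.} Since $f-\tilde fv=f_0=\Pi f_0$ and $\Pi$ is nonexpansive, $\|f^{(m)}-f_0\|\le\|\tilde f\|_\infty\|\hat v_m-v\|$. The conditional expectation of $\|\hat v_m-v\|^2$ is the sum of the square of the left side of \eqref{eq:bias} and the left side of \eqref{eq:variance}. So $a_m=E[\mathbf 1_A\|f^{(m)}-f_0\|^2]$ satisfies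
\[
a_m\le C_*(M^{-2\beta}+V)+C_*N^{-2\eta}a_{m-1},\qquad a_0\le C .
\]
For large $N$, $C_*N^{-2\eta}\le\frac12N^{-\eta}\le\frac12$, and summing the geometric series gives $a_{m_*}\le2C_*(M^{-2\beta}+V)+CN^{-\eta m_*}$ with $\eta m_*\ge1$. On $A^c$ we have $\|\hat f-f_0\|\le C$, because both functions lie in $\bar{\mathcal F}$, and $P_{f_0}(A^c)\le CN^{-1}$.
\end{proof}

\begin{proof}[Proof of the upper bounds]
By Jensen's inequality and $\mathcal F_\beta(B)\subset\bar{\mathcal F}$, Proposition~\ref{prop:upper} gives \eqref{eq:refined}. For Theorem~\ref{thm:main} and Theorem~\ref{thm:log}(iii) take $M=(N/\log N)^{1/(2\beta+d+3)}$, which lies in $[1/\delta_0,M_1]$ and exceeds $2$ for large $N$. By Lemma~\ref{lem:grad}(a), $M^{d+3}\Theta(M)/N\le CM^{d+3}(\log N)/N=CM^{-2\beta}$, and $N^{-1}\le M^{-2\beta}$; so $R_N\le CM^{-\beta}$. If $d=1$, or if the supremum in Theorem~\ref{thm:log}(ii) is finite, so that $\Theta$ is bounded, take $M=N^{1/(2\beta+d+3)}$; then $M^{d+3}/N=M^{-2\beta}$. The statements on (ND) are Lemma~\ref{lem:grad}(b).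 For a ball $B(x_0,r)$ and constant $g$ we have $u_1=g(|x-x_0|^2-r^2)/(2d)$, whose Hessian $(g/d)I$ has rank $d\ge2$.
\end{proof}

\section{Lower bounds}\label{sec:lower}

\subsection{Tools}

A lower bound needs conductivities that are far apart in $L^2$ while the laws of the data are close. Closeness is measured by the Kullback--Leibler divergence $KL(P,Q)=\int\log(dP/dQ)\,dP$. Given $X_i$, the variable $Y_i$ is normal with variance one, and $KL(N(a,1),N(b,1))=(a-b)^2/2$, so
\begin{equation}\label{eq:KL}
KL(P_f,P_{f'})=\frac N2\|u_f-u_{f'}\|_{L^2(\lambda)}^2=\frac N{2|\mathcal O|}\|u_f-u_{f'}\|^2 .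
\end{equation}
We use three standard facts.
\begin{itemize}
\item[(L1)] \emph{Le Cam's two-point bound.} If $f_0,f_1\in\mathcal F_\beta(B)$ and $\|f_0-f_1\|\ge2s$, then $R_N\ge\frac s2\big(1-\sqrt{KL(P_{f_1},P_{f_0})/2}\big)$. Indeed, with $A=\{\|\hat f-f_0\|\ge s\}$ we have $\|\hat f-f_1\|\ge s$ on $A^c$, so the sum of the two risks is at least $s(P_{f_0}(A)+P_{f_1}(A^c))$, and $P_{f_1}(A)-P_{f_0}(A)\le\sqrt{KL/2}$ by Pinsker's inequality.
\item[(L2)] \emph{Many hypotheses} \cite[Theorem~2.7]{Tsy}. If $f_0,\dots,f_m\in\mathcal F_\beta(B)$, $m\ge2$, satisfy $\|f_j-f_k\|\ge2s$ for $j\ne k$ and $\frac1m\sum_{j=1}^mKL(P_{f_j},P_{f_0})\le\alpha\log m$ with $0<\alpha<1/8$, then $R_N\ge c(\alpha)s$, where $c(\alpha)>0$ depends only on $\alpha$.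
\item[(L3)] \emph{Varshamov--Gilbert bound} \cite[Lemma~2.9]{Tsy}. For $n\ge8$ there are $\sigma^0=0,\sigma^1,\dots,\sigma^m\in\{0,1\}^n$ with $m\ge2^{n/8}$ and pairwise Hamming distance at least $n/8$; the Hamming distance $\operatorname{Ham}(\sigma,\sigma')$ is the number of coordinates in which $\sigma$ and $\sigma'$ differ.
\end{itemize}
The following duality bound turns the damping $|\xi|^{-2}$ of Section~\ref{sec:heur} into an estimate for the nonlinear forward map.

\begin{lemma}\label{lem:dual}
If $f^*$ and $f^*+h$ belong to $\bar{\mathcal F}$, then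
\[
\|u_{f^*+h}-u_{f^*}\|\le C\sup\big\{|\langle\nabla\cdot(h\nabla u_{f^*}),z\rangle|:\ \|z\|_{H^2}\le1\big\}.
\]
\end{lemma}

\begin{proof}
The difference $w=u_{f^*+h}-u_{f^*}\in H^2\cap H_0^1$ solves $L_{f^*+h}w=g-L_{f^*+h}u_{f^*}=-\nabla\cdot(h\nabla u_{f^*})$. Let $z\in H^1_0$ solve $L_{f^*+h}z=w$; then $\|z\|_{H^2}\le C\|w\|$ by Lemma~\ref{lem:reg}(b). Integrating by parts twice, $\|w\|^2=\langle w,L_{f^*+h}z\rangle=\langle L_{f^*+h}w,z\rangle=-\langle\nabla\cdot(h\nabla u_{f^*}),z\rangle$.
\end{proof}

\subsection{Dimension one: a bump next to the critical point}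

By Section~\ref{sec:heur1}, the difficulty for $d=1$ is concentrated within distance $1/M$ of the critical point, where there is room for a single bump of width $1/M$. So two hypotheses suffice. The factor $u_1'$ has size $1/M$ on the bump, and a cancellation condition on the profile gains a second factor $1/M$.

\begin{proposition}\label{prop:lower1}
If $d=1$, then $R_N\ge cN^{-\beta/(2\beta+4)}$ for large $N$.
\end{proposition}

\begin{proof}
Here $\mathcal O$ is an interval and the smooth function $u_1$ vanishes at both ends. By Rolle's theorem $u_1'(x_0)=0$ for an interior point $x_0$, and $u_1'(x)=(x-x_0)a(x)$ with the smooth function $a(x)=\int_0^1u_1''(x_0+t(x-x_0))\,dt$. Let $0\ne\chi\in C_c^\infty((1,2))$, $\varphi(s)=\chi'(s)/s\ne0$, $M=N^{1/(2\beta+4)}$, and, for a constant $c_0\in(0,1]$,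
\[
h(x)=c_0M^{-\beta+1/2}\varphi(M(x-x_0)).
\]
For large $N$, $h\in C_c^\infty(\mathcal O)$. By scaling, $\|h\|=c_0M^{-\beta}\|\varphi\|_{L^2(\mathbb R)}$ and $\|h\|_{H^j}\le C_jc_0M^{j-\beta}$ for integers $j\ge0$. With an integer $j\ge\beta$, \eqref{eq:interp} gives
\begin{equation}\label{eq:Hbeta}
\|h\|_{H^\beta}\le Cc_0M^{-\beta(1-\beta/j)+(j-\beta)\beta/j}=Cc_0 .
\end{equation}
Also $\|h\|_\infty\to0$. Since $K_{\min}<1$, both $1$ and $1+h$ lie in $\mathcal F_\beta(B)$ for $c_0$ small and $N$ large. With $s=x-x_0$ we have $s\,\varphi(Ms)=M^{-1}\chi'(Ms)=M^{-2}\frac d{ds}[\chi(Ms)]$, so for $z\in H^2$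
\[
|\langle(hu_1')',z\rangle|=\Big|\int hu_1'z'\,dx\Big|=c_0M^{-\beta+1/2-2}\Big|\int\chi(Ms)\,(az')'\,ds\Big|\le Cc_0M^{-\beta-2}\|z\|_{H^2},
\]
because $\|\chi(M\,\cdot)\|_{L^2}=M^{-1/2}\|\chi\|_{L^2}$. Lemma~\ref{lem:dual} and \eqref{eq:KL} give $KL(P_{1+h},P_1)\le CNc_0^2M^{-2\beta-4}=Cc_0^2\le1$ for $c_0$ small, and (L1) gives $R_N\ge c\|h\|\ge cM^{-\beta}$.
\end{proof}

\subsection{Dimension $d\ge2$: oscillation across the gradient lines}

We straighten the gradient lines of a reference solution $u^*$, so that $\nabla u^*\cdot\nabla$ becomes a multiple of $\partial_t$ in coordinates $(t,y)$, and use perturbations of the form $\psi(t)\,\phi(y)$ with $\phi$ oscillating at frequency $M$. The transport operator then does not differentiate $\phi$, and the full gain $M^{-2}$ is available if $\phi$ is the $y$-Laplacian of a function of size $M^{-2}$. There are $M^{d-1}$ independent bumps in $y$, and equating their number with the information $NM^{-2\beta-4}$ gives $M^{2\beta+d+3}=N$. Near a regular point only a bounded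 number of profiles in $t$ is free, because $\partial_t$ penalizes narrow ones. Near a critical hypersurface $\{t=0\}$ the operator is a multiple of $t\partial_t$, which is invariant under dilations of $t$. Each dyadic layer $t\asymp2^{-k}$ then carries its own family of $M^{d-1}$ bumps at the same cost, and about $\log M$ layers are available. Both cases are covered by one statement with a parameter $\iota\in\{0,1\}$.

\begin{proposition}\label{prop:lower2}
Let $d\ge2$, $f^*\in C^\infty(\bar{\mathcal O})\cap\mathcal F_\beta(B)$ with $\|f^*-1\|_{H^\beta}<B$, $u^*=u_{f^*}$, and $\iota\in\{0,1\}$. Suppose there is a diffeomorphism $\Phi$ from a neighborhood of $[-2,2]\times[-2,2]^{d-1}$ onto an open subset of $\mathcal O$ and a smooth function $\mu$ on that neighborhood such that, in the coordinates $x=\Phi(t,y)$,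
\begin{equation}\label{eq:straight}
\nabla u^*\cdot\nabla=\mu\,t^\iota\,\partial_t .
\end{equation}
Then $R_N\ge c\,(N/(\log N)^\iota)^{-\beta/(2\beta+d+3)}$ for large $N$, where $c$ may also depend on $f^*$ and $\Phi$.
\end{proposition}

\begin{proof}
All derivatives of $\Phi,\Phi^{-1},\mu,u^*$ are bounded on the closed box and its image, and the Jacobian $\mathcal J=|\det D\Phi|$ is smooth and bounded above and below. By the chain rule, for integers $j\ge0$ the $H^j$ norms in the variables $x$ and $(t,y)$ over the box are comparable. We regard functions on the image of the box as functions of $(t,y)$.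

Fix nonzero $\psi\in C_c^\infty((1,2))$ and $\varphi_0\in C_c^\infty((0,1)^{d-1})$, and let $\varphi=\Delta_y\varphi_0$, which is nonzero since a compactly supported harmonic function vanishes. Let $M=\lceil(N/(\log N)^\iota)^{1/(2\beta+d+3)}\rceil\ge4$, let $L=1$ if $\iota=0$ and $L=\lfloor\frac12\log_2M\rfloor$ if $\iota=1$, and let $n=LM^{d-1}$. In both cases $L\ge1$ and $2^L\le M^{1/2}$. The profiles $\psi_k(t)=2^{k/2}\psi(2^kt)$, $1\le k\le L$, have disjoint supports in the intervals $(2^{-k},2^{1-k})\subset(0,1)$, and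
\begin{equation}\label{eq:profiles}
\|\psi_k^{(j)}\|_{L^2(\mathbb R)}=2^{jk}\|\psi^{(j)}\|_{L^2(\mathbb R)},\qquad\|t^\iota\psi_k'\|_{L^2(\mathbb R)}\le C .
\end{equation}
The second bound holds for $\iota=0$ because only $k=1$ occurs, and for $\iota=1$ because $t\psi_k'(t)=2^{k/2}(2^kt)\psi'(2^kt)$ has the same norm as $s\psi'(s)$. For $\sigma=(\sigma_{kl})\in\{0,1\}^n$, indexed by $1\le k\le L$ and $l\in\{0,\dots,M-1\}^{d-1}$, and $c_0\in(0,1]$, put
\[
h_\sigma=c_0M^{-\beta}L^{-1/2}\sum_{k=1}^L\psi_k(t)\sum_l\sigma_{kl}\,\varphi(My-l),\qquad f_\sigma=f^*+h_\sigma .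
\]
The $n$ functions $\psi_k(t)\varphi(My-l)$ have disjoint compact supports in $(0,1)^d$, so $h_\sigma\in C_c^\infty(\mathcal O)$.

\emph{Membership in the class.} For $i+|\alpha|\le j$, the derivative $\partial_t^i\partial_y^\alpha$ of the $k$-th summand $\psi_k(t)\sum_l\sigma_{kl}\varphi(My-l)$ has $L^2$ norm at most $C_j2^{ik}M^{|\alpha|}\le C_jM^j$. Summing the squares over the $L$ disjoint layers gives $\|h_\sigma\|_{H^j}\le C_jc_0M^{j-\beta}$, and $\|h_\sigma\|_{H^\beta}\le Cc_0$ follows as in \eqref{eq:Hbeta}. Also $\|h_\sigma\|_\infty\le CM^{-\beta}2^{L/2}\le CM^{-\beta+1/4}\to0$. Since $\|f^*-1\|_{H^\beta}<B$ and $\inf f^*>K_{\min}$, we get $f_\sigma\in\mathcal F_\beta(B)$ for $c_0$ small and $N$ large.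

\emph{Separation.} Each function $\psi_k(t)\varphi(My-l)$ has squared $L^2(dt\,dy)$ norm $\|\psi\|_{L^2}^2\|\varphi\|_{L^2}^2M^{-(d-1)}$. Hence
\[
\|h_\sigma-h_{\sigma'}\|^2\ge c\,c_0^2M^{-2\beta}L^{-1}M^{-(d-1)}\operatorname{Ham}(\sigma,\sigma')=c\,c_0^2M^{-2\beta}\,\frac{\operatorname{Ham}(\sigma,\sigma')}n .
\]

\emph{Information.} Let $\phi_k(y)=\sum_l\sigma_{kl}\varphi_0(My-l)$. Then $\phi_k\in C_c^\infty((0,1)^{d-1})$, $|\phi_k|\le\|\varphi_0\|_\infty$, and $\sum_l\sigma_{kl}\varphi(My-l)=M^{-2}\Delta_y\phi_k$. With $\mu_0=\Delta u^*$, the Laplacian being taken in $x$, \eqref{eq:straight} gives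
\[
\nabla\cdot(h_\sigma\nabla u^*)=\nabla u^*\cdot\nabla h_\sigma+\mu_0h_\sigma=c_0M^{-\beta-2}L^{-1/2}\sum_{k=1}^L\big[\mu\,t^\iota\psi_k'(t)+\mu_0\,\psi_k(t)\big]\Delta_y\phi_k(y).
\]
Multiply by $z\in H^2$, integrate against $dx=\mathcal J\,dt\,dy$, and integrate by parts twice in $y$; the profiles depend only on $t$ and are not differentiated:
\begin{multline*}
\langle\nabla\cdot(h_\sigma\nabla u^*),z\rangle\\=c_0M^{-\beta-2}L^{-1/2}\int_{(0,1)^d}\sum_{k=1}^L\phi_k\Big[t^\iota\psi_k'\,\Delta_y(\mu\mathcal Jz)+\psi_k\,\Delta_y(\mu_0\mathcal Jz)\Big]dt\,dy .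
\end{multline*}
The two $y$-Laplacians have $L^2$ norm at most $C\|z\|_{H^2}$. By disjointness of the supports and \eqref{eq:profiles}, the functions $\sum_k|t^\iota\psi_k'|$ and $\sum_k|\psi_k|$ have $L^2$ norm at most $CL^{1/2}$. The Cauchy--Schwarz inequality bounds the pairing by $Cc_0M^{-\beta-2}\|z\|_{H^2}$. Lemma~\ref{lem:dual} and \eqref{eq:KL} give $KL(P_{f_\sigma},P_{f^*})\le CNc_0^2M^{-2\beta-4}$.

\emph{Conclusion.} By the choice of $M$, $N\le M^{2\beta+d+3}(\log N)^\iota$, and $(\log N)^\iota\le CL$ for large $N$ because $\log M\ge c\log N$. So $KL(P_{f_\sigma},P_{f^*})\le Cc_0^2LM^{d-1}=Cc_0^2n$. Take $\sigma^0=0,\dots,\sigma^m$ from (L3), so that $f_{\sigma^0}=f^*$ and $\log m\ge\frac n8\log2$. For $c_0$ small, $Cc_0^2n\le\frac1{10}\log m$, and the functions $f_{\sigma^j}$ are pairwise at distance at least $c\,c_0M^{-\beta}$. By (L2), $R_N\ge cM^{-\beta}$, and $M\le2(N/(\log N)^\iota)^{1/(2\beta+d+3)}$.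
\end{proof}

It remains to produce the coordinates. Both cases rest on the flow-box construction. Let $V$ be a smooth vector field near $x_0\in\mathcal O$, let $y\mapsto x_\Sigma(y)$ be a smooth parametrization of a hypersurface $\Sigma$ with $x_\Sigma(0)=x_0$, and suppose that $V(x_0)$ is not tangent to $\Sigma$. With $\Psi_t$ the flow of $V$, the map $(t,y)\mapsto\Psi_t(x_\Sigma(y))$ has invertible differential at $0$. By the inverse function theorem, $\Phi(t,y)=\Psi_{at}(x_\Sigma(ay))$ is, for small $a>0$, a diffeomorphism from a neighborhood of the closed box onto an open subset of $\mathcal O$. It maps $\{t=0\}$ into $\Sigma$, and $\partial_t(h\circ\Phi)=a(V\cdot\nabla h)\circ\Phi$, that is, $V\cdot\nabla=a^{-1}\partial_t$.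

\begin{proof}[Proof of the lower bounds]
For $d=1$, Proposition~\ref{prop:lower1} gives the lower bounds in Theorem~\ref{thm:main} and Theorem~\ref{thm:log}(i).

Let $d\ge2$ and $f^*=1$. Since $\Delta u_1=g>0$, the gradient $\nabla u_1$ does not vanish identically; pick $x_0\in\mathcal O$ with $\nabla u_1(x_0)\ne0$. Apply the flow-box construction to $V=\nabla u_1$ and the hyperplane through $x_0$ orthogonal to $V(x_0)$. Then \eqref{eq:straight} holds with $\iota=0$ and $\mu=a^{-1}$, and Proposition~\ref{prop:lower2} gives the lower bounds in Theorem~\ref{thm:main} and Theorem~\ref{thm:log}(ii).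

Let $f^*$ and $\Sigma$ be as in Theorem~\ref{thm:log}(iii), $u^*=u_{f^*}$, and $x_0\in\Sigma$. The field $\nabla u^*$ vanishes on $\Sigma$ and has no flow box there, so we first divide out the zero. Let $\theta$ be a smooth function near $x_0$ with $\Sigma=\{\theta=0\}$ and $\nabla\theta\ne0$. In coordinates in which $\theta$ is the first coordinate, Taylor's formula with integral remainder shows that $\nabla u^*=\theta V$ with $V$ smooth. On $\Sigma$,
\[
V\cdot\nabla\theta=\nabla\cdot(\theta V)=\Delta u^*=\frac{g-\nabla f^*\cdot\nabla u^*}{f^*}=\frac g{f^*}>0,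
\]
so $V$ is transversal to $\Sigma$; here the positivity of $g$ is used once more. In the flow-box coordinates for $V$ and $\Sigma$, the function $\theta$ vanishes on $\{t=0\}$, so $\theta=t\,\theta_1$ with $\theta_1$ smooth, and $\nabla u^*\cdot\nabla=\theta\,V\cdot\nabla=a^{-1}\theta_1\,t\,\partial_t$. This is \eqref{eq:straight} with $\iota=1$, and Proposition~\ref{prop:lower2} gives $R_N\ge c(N/\log N)^{-\beta/(2\beta+d+3)}$.

Finally, let $\mathcal O=\{1<|x|<2\}$ with $g$ constant, and take $f^*=1$, which lies in $\mathcal F_\beta(B)$ with $\|f^*-1\|_{H^\beta}=0<B$ for any $B$ and $K_{\min}$. By uniqueness and rotation invariance $u_1(x)=U(|x|)$ with $U(1)=U(2)=0$. By Rolle's theorem $U'(r)=0$ for some $r\in(1,2)$, so $\nabla u_1$ vanishes on the sphere $\{|x|=r\}$. Together with the upper bounds of Section~\ref{sec:upper}, this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:log}.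
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Bayesian non-linear statistical inverse problems},
\texttt{http://www.statslab.cam.ac.uk/\textasciitilde nickl/Site/\_\_files/lecturenotes.pdf}.

\bibitem{RS}
Runst--Sickel.

\bibitem{Tsy}
Tsybakov, 2009.

\end{thebibliography}
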